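\title{An abstract elementary class of roots of Ext\\ without finite character}

\begin{abstract}
For a class $\mathcal C$ of modules over a ring $R$, let $K$ be the class of modules $M$ with $\operatorname{Ext}^i_R(M,C)=0$ for all $i\ge1$ and $C\in\mathcal C$, and put $A\prec B$ if $A\subseteq B$ and $B/A\in K$. When $(K,\prec)$ is an abstract elementary class, one can ask whether it has finite character, that is, whether $\prec$ can be tested on finite subsets of $A$. We show that the answer is negative in general. The counterexample is a ring of cardinality $2^{\aleph_0}$, built from a nonprincipal ultrafilter on $\omega$, together with a single module of injective dimension at most one. We also show that finite character is equivalent to the closure of $K$ under quotients by pure submodules that belong to $K$, and that it cannot fail at a countably generated module.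
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $R$ be a ring; modules are right $R$-modules. For a class $\mathcal C$ of modules, a module $M$ is a \emph{higher root of Ext} for $\mathcal C$ if $\operatorname{Ext}^i_R(M,C)=0$ for all $1\le i<\omega$ and all $C\in\mathcal C$. The class of all such $M$ is denoted by ${}^{\perp_\infty}\mathcal C$. For $A,B\in{}^{\perp_\infty}\mathcal C$ we write
\[
A\prec B\quad\text{if $A$ is a submodule of $B$ and } B/A\in{}^{\perp_\infty}\mathcal C,
\]
and we then call $A$ a \emph{strong} submodule of $B$. If $A\prec B$, every homomorphism from $A$ to a module $C\in\mathcal C$ extends to $B$, because the obstruction lies in $\operatorname{Ext}^1_R(B/A,C)$. Seen from $\mathcal C$, a strong submodule behaves like a direct summand.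

Abstract elementary classes in the sense of Shelah axiomatize the class of models of a first-order theory, ordered by the elementary substructure relation. For modules, viewed as structures in the language of $R$-modules, the definition reads as follows. An \emph{abstract elementary class} (AEC) of modules is a class $K$ of modules with a binary relation $\prec$ on $K$, both closed under isomorphism, such that:
\begin{itemize}
\item[(A1)] $\prec$ is a partial order on $K$;
\item[(A2)] $A\prec B$ implies $A\subseteq B$;
\item[(A3)] if $(A_i)_{i<\delta}$ is a $\prec$-increasing chain that is continuous (that is, $A_i=\bigcup_{j<i}A_j$ for limit $i$), then (1) $\bigcup_i A_i\in K$; (2) $A_j\prec\bigcup_i A_i$ for all $j$; (3) if $M\in K$ and $A_i\prec M$ for all $i$, then $\bigcup_i A_i\prec M$;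
\item[(A4)] if $A\prec C$, $B\prec C$ and $A\subseteq B$, then $A\prec B$;
\item[(A5)] there is a cardinal $\kappa$ such that every subset $G$ of every $B\in K$ lies in some $A'\prec B$ with $|A'|\le|G|+\kappa$.
\end{itemize}
An \emph{AEC of the roots of Ext} is a pair $({}^{\perp_\infty}\mathcal C,\prec)$ as above that satisfies these axioms.

Let $K={}^{\perp_\infty}\mathcal C$. A \emph{strong embedding} $f:A\to C$ between members of $K$ is a monomorphism with $f(A)\prec C$, that is, with $C/f(A)\in K$. We call an inclusion $A\subseteq B$ of members of $K$ \emph{locally strong} if for each finite subset $G$ of $A$ there are $C\in K$ and strong embeddings $f:A\to C$ and $g:B\to C$ with $f|_G=g|_G$. A strong inclusion is locally strong: take $C=B$. The pair $(K,\prec)$ has \emph{finite character} if, conversely, every locally strong inclusion is strong.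

The definition isolates a feature of first-order logic. If $f:A\to C$ and $g:B\to C$ are elementary embeddings that agree on a tuple $\bar a$ from $A\subseteq B$, then $A\models\psi(\bar a)$ if and only if $C\models\psi(f\bar a)$, if and only if $B\models\psi(\bar a)$. A formula involves finitely many parameters, so elementary substructure has finite character. The same mechanism is visible in the simplest classes of roots of Ext.

\begin{example}\label{ex:tf}
If $\mathcal C$ consists of injective modules, then $K$ is the class of all modules, $\prec$ is inclusion, and there is nothing to test. Next let $R=\mathbb Z$ and $\mathcal C=\{\mathbb Z/\ell:\ell\text{ prime}\}$. The injective resolution $0\to\mathbb Z/\ell\to\mathbb Z(\ell^\infty)\xrightarrow{\ell}\mathbb Z(\ell^\infty)\to0$ gives $\operatorname{Ext}^i(M,\mathbb Z/\ell)=0$ for $i\ge2$ and $\operatorname{Ext}^1(M,\mathbb Z/\ell)\cong\operatorname{Hom}(\{x\in M:\ell x=0\},\mathbb Z(\ell^\infty))$. So $K$ is the class of torsion-free groups. Let $A\subseteq B$ be locally strong and let $nb=a\in A$ with $b\in B$, $n\ne0$. Choose $f,g$ for $G=\{a\}$. Then $ng(b)=f(a)$,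 so $g(b)=f(a')$ for some $a'\in A$, since $C/f(A)$ is torsion-free. Now $f(na')=f(a)$ gives $na'=a=nb$, hence $b=a'\in A$. Thus $B/A$ is torsion-free, and finite character holds.
\end{example}

It is known that an AEC $({}^{\perp_\infty}\mathcal C,\prec)$ has finite character if $\mathcal C$ consists of pure-injective modules, and in particular that over a right noetherian right hereditary ring all AECs of the roots of Ext have finite character. The following question is posed in \cite{roots}.

\medskip
\noindent\textbf{Question.} \emph{Does every AEC of the roots of Ext, over an arbitrary ring, have finite character?}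
\medskip

One would guess that it does. Axioms (A3) and (A4) say that being strong passes to unions, and a module is the union of its finitely generated submodules, so it seems that information about finite subsets should add up. The guess is correct for countably generated modules (Theorem~\ref{thm:C}) and wrong in general.

\begin{theorem}\label{thm:A}
There are a ring $R$ of cardinality $2^{\aleph_0}$ and a right $R$-module $N_0$ of injective dimension at most $1$ such that $({}^{\perp_\infty}\{N_0\},\prec)$ is an AEC without finite character.
\end{theorem}

The proof is in ZFC. It is guided by two general results. The first translates finite character into module theory; it does not assume the axioms of an AEC. Purity is recalled in Section~\ref{sec:prelim}.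

\begin{theorem}\label{thm:B}
Let $R$ be any ring, $\mathcal C$ any class of modules and $K={}^{\perp_\infty}\mathcal C$. Then $(K,\prec)$ has finite character if and only if for every pure-exact sequence $0\to M'\to M\to M''\to0$ with $M',M\in K$ we have $M''\in K$.
\end{theorem}

The second shows how much of finite character the axioms of an AEC do imply.

\begin{theorem}\label{thm:C}
Let $(K,\prec)$, $K={}^{\perp_\infty}\mathcal C$, be an AEC of the roots of Ext over any ring.
\begin{enumerate}
\item[(1)] If $A\subseteq B$ is a locally strong inclusion in $K$ and $A$ is countably generated, then $A\prec B$.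
\item[(2)] If every countable subset of each $A\in K$ lies in a countably generated $A'\prec A$, then $(K,\prec)$ has finite character.
\end{enumerate}
\end{theorem}

The hypothesis of (2) holds, for instance, when (A5) holds with $\kappa=\aleph_0$. In general (A5) produces strong submodules of size $\kappa$ only, and this is the gap through which the counterexample passes; Remark~\ref{rem:sharp} makes this precise.

Theorems~\ref{thm:B} and~\ref{thm:C} are proved in Sections~\ref{sec:pure} and~\ref{sec:countable}. Section~\ref{sec:shape} reads off from them what a counterexample must look like and presents a finite-dimensional model that has every required property except purity. Sections~\ref{sec:E} and~\ref{sec:theta} build a ring $E$ over which a copy of this model is pure, and Section~\ref{sec:proofA} completes the proof of Theorem~\ref{thm:A}.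

\section{Ext classes, pushouts and purity}\label{sec:prelim}

We use the following standard properties of Ext. An exact sequence $0\to A\to B\to M\to0$ induces, for each $C$, a long exact sequence
\[
0\to\operatorname{Hom}(M,C)\to\operatorname{Hom}(B,C)\to\operatorname{Hom}(A,C)\to\operatorname{Ext}^1(M,C)\to\operatorname{Ext}^1(B,C)\to\operatorname{Ext}^1(A,C)\to\operatorname{Ext}^2(M,C)\to\cdots.
\]
One has $\operatorname{Ext}^i(\bigoplus_jM_j,C)\cong\prod_j\operatorname{Ext}^i(M_j,C)$, and $\operatorname{Ext}^i(M,C)=0$ for $i\ge1$ if $M$ is projective. A module $W$ is injective if and only if $\operatorname{Hom}(-,W)$ is exact. If $0\to N\to W^0\to W^1\to0$ is exact with $W^0,W^1$ injective, then $N$ has injective dimension at most $1$, $\operatorname{Ext}^i(X,N)=0$ for $i\ge2$, and $\operatorname{Ext}^1(X,N)$ is the cokernel of $\operatorname{Hom}(X,W^0)\to\operatorname{Hom}(X,W^1)$. Direct limits are taken over directed posets; they are exact.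

\begin{lemma}\label{lem:closure}
Let $K={}^{\perp_\infty}\mathcal C$.
\begin{enumerate}
\item[(a)] $K$ contains the projective modules and is closed under isomorphisms, direct sums, direct summands, extensions, and kernels of epimorphisms between its members.
\item[(b)] $(K,\prec)$ satisfies \textup{(A1)}, \textup{(A2)} and \textup{(A4)}. If $K$ is closed under direct limits, it satisfies \textup{(A3)}.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $0\to A\to B\to M\to0$ be exact. If $A,M\in K$, the piece $\operatorname{Ext}^i(M,C)\to\operatorname{Ext}^i(B,C)\to\operatorname{Ext}^i(A,C)$ gives $B\in K$. If $B,M\in K$, the piece $\operatorname{Ext}^i(B,C)\to\operatorname{Ext}^i(A,C)\to\operatorname{Ext}^{i+1}(M,C)$ gives $A\in K$; this is the reason for requiring all $\operatorname{Ext}^i$ to vanish. The rest follows from the formula for direct sums.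

(b) For $A\subseteq B\subseteq C$ consider $0\to B/A\to C/A\to C/B\to0$. Closure under extensions gives transitivity of $\prec$, and closure under kernels of epimorphisms gives (A4). Reflexivity holds since $0\in K$; antisymmetry and (A2) hold by definition. For (A3), the modules $\bigcup_iA_i=\varinjlim_iA_i$, $(\bigcup_iA_i)/A_j=\varinjlim_{i\ge j}A_i/A_j$ and $M/\bigcup_iA_i=\varinjlim_iM/A_i$ are direct limits of members of $K$.
\end{proof}

Let $A\subseteq B$ and let $h:A\to D$ be a homomorphism. The \emph{pushout} of the inclusion along $h$ is
\[
X_h=(D\oplus B)/\{(h(a),-a):a\in A\},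
\]
with the canonical maps $D\to X_h$ and $j:B\to X_h$. We need three facts.
\begin{itemize}
\item[(P1)] $D\to X_h$ is injective, and $(x,b)\mapsto b+A$ induces an exact sequence $0\to D\to X_h\to B/A\to0$. We regard $D$ as a submodule of $X_h$; then $j(a)=h(a)$ for $a\in A$.
\item[(P2)] If $h$ is injective, then $j$ is injective and $X_h/j(B)\cong D/h(A)$.
\item[(P3)] If $h,h':A\to D$ and $h-h'$ extends to $t:B\to D$, then $X_h\cong X_{h'}$.
\end{itemize}
Facts (P1) and (P2) are read off from the definition. For (P3), the automorphism $(x,b)\mapsto(x+t(b),b)$ of $D\oplus B$ sends $(h(a),-a)$ to $(h'(a),-a)$.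

An exact sequence $0\to M'\to M\to M''\to0$ is \emph{pure} if every homomorphism from a finitely presented module to $M''$ lifts to $M$. A pure sequence with $M''$ finitely presented splits, since the identity of $M''$ lifts. A module $C$ is \emph{pure-injective} if $\operatorname{Hom}(-,C)$ is exact on pure-exact sequences.

\section{Finite character and purity}\label{sec:pure}

Without the axioms of an AEC, finite character fails already for abelian groups. The example contains the idea of both Theorem~\ref{thm:B} and Theorem~\ref{thm:C}.

\begin{example}\label{ex:free}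
Let $R=\mathbb Z$ and let $\mathcal C$ be the class of all abelian groups, so that $K$ is the class of projective, that is, free, abelian groups. Let $B$ be free on $e_0,e_1,\dots$, put $a_n=e_n-2e_{n+1}$, and let $A_m=\langle a_0,\dots,a_{m-1}\rangle$ and $A=\bigcup_mA_m$. For each $m$ the elements
\[
a_0,\dots,a_{m-1},e_m,e_{m+1},\dots
\]
form a basis of $B$; in particular $A$ is free on the $a_n$. A finite set $G\subseteq A$ lies in some $A_m$. Take $C=B$, let $g$ be the identity, and let $f:A\to B$ be given by $f(a_n)=a_n$ for $n<m$ and $f(a_n)=e_n$ for $n\ge m$. Both $f$ and $g$ are isomorphisms, hence strong, and they agree on $G$. So $A\subseteq B$ is locally strong. It is not strong: $B/A$ is divisible by $2$, and it is nonzero since $e_n\mapsto2^{-n}$ maps it onto $\mathbb Z[1/2]$, so it is not free.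

Two features deserve notice. First, the projection $\delta$ of $B=A_m\oplus\langle e_m,e_{m+1},\dots\rangle$ onto the second summand kills $G$ and induces the identity on $B/A$: the sequence $0\to A\to B\to B/A\to0$ splits as far as the relations in $G$ can tell. Second, $(K,\prec)$ is not an AEC: $A_m\prec A_{m+1}$ and $A_m\prec B$ for all $m$, while $\bigcup_mA_m\not\prec B$, so (A3)(3) fails.
\end{example}

The first feature is purity. The next lemma states it in a form that links it to locally strong inclusions.

\begin{lemma}\label{lem:lift}
Let $0\to M'\to M\xrightarrow{\sigma}M''\to0$ be exact, with $M'\subseteq M$, and let $\pi:B\to M''$ be an epimorphism with kernel $A$. Consider the condition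
\begin{itemize}
\item[(L)] for each finite $G\subseteq A$ there is $\delta:B\to M$ with $\sigma\delta=\pi$ and $\delta(G)=0$.
\end{itemize}
\begin{enumerate}
\item[(a)] If \textup{(L)} holds, the sequence is pure.
\item[(b)] If the sequence is pure and $B$ is free, then \textup{(L)} holds.
\item[(c)] If \textup{(L)} holds and $A,B,M',M$ belong to $K={}^{\perp_\infty}\mathcal C$, then $A\subseteq B$ is locally strong.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $h:R^n/\langle r_1,\dots,r_s\rangle\to M''$ be a homomorphism. Lift the composite $R^n\to M''$ to $\tilde h:R^n\to B$. The set $G=\{\tilde h(r_1),\dots,\tilde h(r_s)\}$ lies in $A$. With $\delta$ as in (L), $\delta\tilde h$ kills the $r_i$ and induces a map $R^n/\langle r_1,\dots,r_s\rangle\to M$ that lifts $h$.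

(b) Write $B=B_0\oplus B_1$, where $B_0\supseteq G$ is spanned by finitely many basis elements and $B_1$ by the others. The module $B_0/\langle G\rangle$ is finitely presented and $\pi$ induces a map $B_0/\langle G\rangle\to M''$, which lifts to $M$ by purity. This defines $\delta$ on $B_0$. On $B_1$ let $\delta$ be any lift of $\pi|_{B_1}$, which exists since $B_1$ is free.

(c) Let $G\subseteq A$ be finite and $\delta$ as in (L). From $\sigma\delta(A)=\pi(A)=0$ we get $\delta(A)\subseteq M'$. Put $C=M'\oplus B\in K$ and define monomorphisms
\[
f:A\to C,\quad f(a)=(\delta(a),a),\qquad\qquad g:B\to C,\quad g(b)=(0,b).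
\]
They agree on $G$, and $C/g(B)\cong M'\in K$. Consider $\tau:C\to M$, $\tau(x,b)=x-\delta(b)$. It is onto: given $y\in M$, choose $b$ with $\pi(b)=\sigma(y)$; then $y-\delta(b)\in M'$ and $y=\tau(y-\delta(b),-b)$. If $\tau(x,b)=0$, then $\pi(b)=\sigma\delta(b)=\sigma(x)=0$, so $b\in A$ and $(x,b)=f(b)$; and $\tau f=0$. Hence $C/f(A)\cong M\in K$.
\end{proof}

In the other direction we must produce one pure sequence from a locally strong inclusion. The difficulty is that the target $C$ and the embedding $f$ depend on $G$. Gluing all the targets along $A$ removes the dependence.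

\begin{lemma}\label{lem:amalgam}
Let $A\subseteq B$ be a locally strong inclusion in $K={}^{\perp_\infty}\mathcal C$. There are $D\in K$, a strong embedding $f:A\to D$ and, for each finite $G\subseteq A$, a homomorphism $g_G:B\to D$ with $g_G|_G=f|_G$.
\end{lemma}

\begin{proof}
For each finite $G\subseteq A$ choose strong embeddings $f_G:A\to C_G$ and $g'_G:B\to C_G$ that agree on $G$. Let $D$ be the quotient of $A\oplus\bigoplus_GC_G$ by the submodule $N$ of all finite sums $\sum_G(a_G-f_G(a_G))$ with $a_G\in A$, and let $f:A\to D$ be the canonical map. If such a sum lies in $A$, its components $-f_G(a_G)\in C_G$ vanish, so all $a_G$ vanish; hence $f$ is injective. Moreover $D/f(A)\cong\bigoplus_GC_G/f_G(A)\in K$, so $D\in K$ and $f$ is strong. Let $g_G$ be the composite of $g'_G$ with $C_G\to D$. For $a\in G$, $g_G(a)$ is the class of $g'_G(a)=f_G(a)$, which is $f(a)$.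
\end{proof}

Only the strongness of the $f_G$ was used; that of the $g'_G$ plays no role here or in Section~\ref{sec:countable}.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Assume the closure condition and let $A\subseteq B$ be locally strong. Take $D,f,g_G$ from Lemma~\ref{lem:amalgam} and let $X=X_f$ be the pushout. By (P2), $X$ is an extension of $B$ by $D/f(A)$, so $X\in K$. By (P1) there is an exact sequence $0\to D\to X\xrightarrow{\sigma}B/A\to0$, and $\sigma j$ is the canonical map $\pi:B\to B/A$. For finite $G\subseteq A$ put $\delta=j-g_G:B\to X$. Then $\sigma\delta=\pi$ because $g_G(B)\subseteq D$, and $\delta(a)=f(a)-g_G(a)=0$ for $a\in G$. So (L) holds, the sequence is pure by Lemma~\ref{lem:lift}(a), and the closure condition gives $B/A\in K$.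

Conversely, assume finite character and let $0\to M'\to M\to M''\to0$ be pure with $M',M\in K$. For $C\in\mathcal C$ and $i\ge1$, the piece $\operatorname{Ext}^{i}(M',C)\to\operatorname{Ext}^{i+1}(M'',C)\to\operatorname{Ext}^{i+1}(M,C)$ shows $\operatorname{Ext}^{i+1}(M'',C)=0$. Let $\pi:B\to M''$ be an epimorphism with $B$ free and let $A=\ker\pi$. The piece $\operatorname{Ext}^i(B,C)\to\operatorname{Ext}^i(A,C)\to\operatorname{Ext}^{i+1}(M'',C)$ gives $A\in K$. By Lemma~\ref{lem:lift}(b) and (c), $A\subseteq B$ is locally strong. Finite character yields $A\prec B$, that is, $M''\in K$.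
\end{proof}

\begin{remark}\label{rem:pi}
The proof shows that only $\operatorname{Ext}^1(M'',C)$ is at stake. If $C$ is pure-injective, then $\operatorname{Hom}(M,C)\to\operatorname{Hom}(M',C)$ is onto, so $\operatorname{Ext}^1(M'',C)$ embeds in $\operatorname{Ext}^1(M,C)=0$. Theorem~\ref{thm:B} thus recovers the known result for classes $\mathcal C$ of pure-injective modules.
\end{remark}

\section{Countably generated modules}\label{sec:countable}

The second feature of Example~\ref{ex:free} is not an accident: (A3)(3) rules out every example of this size. Throughout this section $(K,\prec)$ is an AEC of the roots of Ext. We first extract from (A3)(3) a closure property of $K$, by the construction of Example~\ref{ex:free} with $\mathbb Z\xrightarrow{2}\mathbb Z\xrightarrow{2}\cdots$ replaced by an arbitrary sequence.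

\begin{lemma}\label{lem:seq}
If $Y_0\xrightarrow{u_0}Y_1\xrightarrow{u_1}\cdots$ is a sequence of homomorphisms between members of $K$, then $\varinjlim Y_n\in K$.
\end{lemma}

\begin{proof}
Let $M=\bigoplus_nY_n\in K$ and let $s:M\to M$ be given by $s(y)=y-u_n(y)$ for $y\in Y_n$. The cokernel of $s$ is $\varinjlim Y_n$. If $y\ne0$ has its first nonzero component in $Y_n$, then $s(y)$ has the same component in $Y_n$. Hence $s$ is injective, and $A_m=s(\bigoplus_{n<m}Y_n)$ meets $\bigoplus_{n\ge m}Y_n$ in $0$. Since $y=s(y)+u_n(y)$ for $y\in Y_n$, downward induction on $n<m$ gives $Y_n\subseteq A_m+Y_m$. So $M=A_m\oplus\bigoplus_{n\ge m}Y_n$. Therefore $A_m\cong\bigoplus_{n<m}Y_n\in K$, $A_m\prec M$, and $A_m\prec A_{m+1}$ because $A_{m+1}/A_m\cong Y_m$. By (A3)(3), $s(M)=\bigcup_mA_m\prec M$.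
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(1)]
By Lemma~\ref{lem:seq} it suffices to write $B/A$ as the direct limit of a sequence in $K$. Let $G_0\subseteq G_1\subseteq\cdots$ be finite subsets of $A$ whose union generates $A$. Take $D,f$ and $g_n=g_{G_n}$ from Lemma~\ref{lem:amalgam}, and put $d_n=f-g_n|_A:A\to D$. Then $d_n$ kills $\langle G_n\rangle$.

By (P3), the extension $X_f$ of $D$ by $B/A$ used above is isomorphic to $X_{d_n}$ for each $n$, and the maps $d_n$ tend to $0$ pointwise. To exploit this we collect the tails of the sequence $(d_n)$. Each $a\in A$ lies in some $\langle G_r\rangle$, so $d_m(a)=0$ for $m\ge r$. Hence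
\[
d^{(n)}=(d_n,d_{n+1},\dots):A\to D_n:=\bigoplus_{m\ge n}D
\]
is well defined; this is where countable generation is used. Let $Y_n=X_{d^{(n)}}$, so that $0\to D_n\to Y_n\to B/A\to0$ is exact by (P1).

We claim that $Y_n\in K$. The map $d^{(n)}$ need not be injective, so we replace its first coordinate: let $\epsilon=(f,d_{n+1},d_{n+2},\dots):A\to D_n=D\oplus D_{n+1}$. The difference $d^{(n)}-\epsilon=(-g_n|_A,0,0,\dots)$ extends to $B$, so $Y_n\cong X_\epsilon$ by (P3). Since $f$ is injective, $\epsilon$ is injective and $\epsilon(A)\cap D_{n+1}=0$. Also $D_n/(D_{n+1}+\epsilon(A))\cong D/f(A)$. Thus $0\to D_{n+1}\to D_n/\epsilon(A)\to D/f(A)\to0$ is exact, and $D_n/\epsilon(A)\in K$. By (P2), $X_\epsilon$ is an extension of $B$ by $D_n/\epsilon(A)$, which proves the claim.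

The projection $D_n\to D_{n+1}$ that forgets the first coordinate carries $d^{(n)}$ to $d^{(n+1)}$. Together with the identity of $B$ it induces a map $Y_n\to Y_{n+1}$ compatible with the maps to $B/A$. Every element of $D_n$ has finite support and is killed after finitely many steps, so $\varinjlim D_n=0$. By exactness of direct limits, $B/A\cong\varinjlim Y_n$.
\end{proof}

For part (2) we need (A3)(3) for directed families in place of chains.

\begin{lemma}\label{lem:directed}
Let $M\in K$ and let $\mathcal D$ be a nonempty family of strong submodules of $M$ that is directed by inclusion. Then $\bigcup\mathcal D\prec M$.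
\end{lemma}

\begin{proof}
We use induction on $\lambda=|\mathcal D|$. If $\lambda$ is finite, $\mathcal D$ has a largest member. If $\lambda=\aleph_0$, there is a cofinal chain $A_0\subseteq A_1\subseteq\cdots$ in $\mathcal D$; it is a $\prec$-chain by (A4), and (A3) applies. Let $\lambda$ be uncountable. Enumerate $\mathcal D=\{A_\beta:\beta<\lambda\}$ and fix a function $s:\mathcal D\times\mathcal D\to\mathcal D$ that chooses upper bounds. For $0<\alpha<\lambda$ let $\mathcal D_\alpha$ be the closure of $\{A_\beta:\beta<\alpha\}$ under $s$. Then $\mathcal D_\alpha$ is directed, $|\mathcal D_\alpha|\le|\alpha|+\aleph_0<\lambda$, and $\mathcal D_\alpha=\bigcup_{\gamma<\alpha}\mathcal D_\gamma$ for limit $\alpha$. The modules $U_\alpha=\bigcup\mathcal D_\alpha$ are strong in $M$ by induction. They form a continuous chain, which is a $\prec$-chain by (A4), and (A3) gives $\bigcup\mathcal D=\bigcup_\alpha U_\alpha\prec M$.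
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(2)]
Let $A\subseteq B$ be locally strong and let $\mathcal D$ be the family of countably generated $A'\prec A$. For $A'\in\mathcal D$ the inclusion $A'\subseteq B$ is locally strong: if $G\subseteq A'$ is finite and $f:A\to C$, $g:B\to C$ are strong and agree on $G$, then $f(A')\prec f(A)\prec C$, so $f|_{A'}$ is strong. By part (1), $A'\prec B$. By hypothesis, each element of $A$ lies in a member of $\mathcal D$, and so does the union of countable generating sets of two members of $\mathcal D$. Hence $\mathcal D$ is directed with union $A$, and Lemma~\ref{lem:directed} gives $A\prec B$.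
\end{proof}

\section{The shape of a counterexample}\label{sec:shape}

By Theorem~\ref{thm:B} we need an AEC $K={}^{\perp_\infty}\mathcal C$ and a pure sequence $0\to M'\to M\to M''\to0$ with $M',M\in K$ and $M''\notin K$. We shall secure (A3) by making $K$ closed under direct limits. This imposes three constraints.
\begin{itemize}
\item $M''$ is the direct limit of the modules $M/M'_0$, where $M'_0$ ranges over the finitely generated submodules of $M'$, so some $M/M'_0$ must already lie outside $K$. The economical choice is to take $M'$ and $M''$ simple.
\item If $M''=B/A$ with $B$ free, the proof of Theorem~\ref{thm:B} shows that $A\subseteq B$ is locally strong, so $A$ is not countably generated by Theorem~\ref{thm:C}(1).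
\item $K$ contains the projective modules, so $M''$ is not a direct limit of projective modules.
\end{itemize}

Our tool for producing Ext classes is the triangular matrix ring. Let $E$ be any ring and
\[
R=\begin{pmatrix}E&E\\0&E\end{pmatrix}.
\]
A right $R$-module $X$ is the same as a homomorphism of right $E$-modules $X_1\xrightarrow{\phi}X_2$: with matrix units $\varepsilon_{ij}\in R$, put $X_1=X\varepsilon_{11}$, $X_2=X\varepsilon_{22}$, $\phi(x)=x\varepsilon_{12}$; then $X=X_1\oplus X_2$ as an abelian group. Homomorphisms are pairs of $E$-linear maps that commute with the structure maps, submodules are pairs $A_1\subseteq X_1$, $A_2\subseteq X_2$ with $\phi(A_1)\subseteq A_2$, and exactness, direct sums and direct limits are computed componentwise. For an $E$-module $W$,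
\[
\operatorname{Hom}_R(X,(W\to0))=\operatorname{Hom}_E(X_1,W),\qquad\operatorname{Hom}_R(X,(W\xrightarrow{1}W))=\operatorname{Hom}_E(X_2,W);
\]
in the second case $b:X_2\to W$ corresponds to the pair $(b\phi,b)$. So $(W\to0)$ and $(W\xrightarrow{1}W)$ are injective $R$-modules when $W$ is an injective $E$-module.

\begin{lemma}\label{lem:tri}
Let $\alpha:W_0\to W_1$ be a homomorphism of injective $E$-modules and $N=(W_0\xrightarrow{\alpha}W_1)$. Then $N$ has injective dimension at most $1$, and for $X=(X_1\xrightarrow{\phi}X_2)$ with $Z=\ker\phi$,
\[
\operatorname{Ext}^1_R(X,N)\cong\operatorname{coker}\bigl(\alpha_*:\operatorname{Hom}_E(Z,W_0)\to\operatorname{Hom}_E(Z,W_1)\bigr).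
\]
\end{lemma}

\begin{proof}
There is an exact sequence
\[
0\to N\to(W_0\to0)\oplus(W_1\xrightarrow{1}W_1)\to(W_1\to0)\to0,
\]
given in the first component by $w\mapsto(w,\alpha w)$ and $(w_0,w_1)\mapsto\alpha w_0-w_1$, and in the second by $W_1\xrightarrow{1}W_1\to0$. It is an injective resolution of length $1$. Hence $\operatorname{Ext}^1_R(X,N)$ is the cokernel of
\[
\operatorname{Hom}_E(X_1,W_0)\oplus\operatorname{Hom}_E(X_2,W_1)\to\operatorname{Hom}_E(X_1,W_1),\qquad(a,b)\mapsto\alpha a-b\phi.
\]
Apply the exact functor $\operatorname{Hom}_E(-,W_1)$ to $0\to Z\to X_1\to X_2$: the quotient of $\operatorname{Hom}_E(X_1,W_1)$ by the maps $b\phi$ is $\operatorname{Hom}_E(Z,W_1)$, via restriction. The image of $\alpha a$ there is $\alpha\circ a|_Z$, and $a|_Z$ runs through all of $\operatorname{Hom}_E(Z,W_0)$ since $W_0$ is injective.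
\end{proof}

The point of the lemma is that $\alpha$ need not be onto. If it is onto, the cokernel is $\operatorname{Ext}^1_E(Z,\ker\alpha)$. If $W_0=0$, the cokernel is $\operatorname{Hom}_E(Z,W_1)$. So over $R$ the vanishing of a Hom group over $E$, which projective $E$-modules need not satisfy, becomes the vanishing of an Ext group.

\begin{example}[the model]\label{ex:toy}
Let $E=k$ be a field, $W_0=0$ and $W_1=k$. An $R$-module is a linear map $T\xrightarrow{\tau}U$, and by Lemma~\ref{lem:tri} the class ${}^{\perp_\infty}\{(0\to k)\}$ consists of the modules with $\tau$ injective. This class is closed under submodules and direct limits. In the exact sequence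
\begin{equation}\label{eq:toy}
0\to(0\to k)\to(k\xrightarrow{1}k)\to(k\to0)\to0
\end{equation}
the end terms are simple, the first two terms lie in the class and the third does not. The sequence does not split, since a submodule of $(k\xrightarrow{1}k)$ has injective structure map. The only defect is that \eqref{eq:toy} is not pure: the end terms are projective or finitely presented, the first two terms are the projective modules $\varepsilon_{22}R$ and $\varepsilon_{11}R$, so $(k\to0)$ is finitely presented, and purity would force splitting. In concrete terms, the single relation $x\varepsilon_{12}=0$ holds for the generator of $(k\to0)$ and fails for its lift.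
\end{example}

We shall construct a ring $E$, a class $\mathcal X$ of $E$-modules and a functor $X\mapsto(T_X\to U_X)$ from $\mathcal X$ to linear maps, together with a nonsplit sequence $0\to V\to Y\to k_p\to0$ in $\mathcal X$ that is sent to \eqref{eq:toy}. The single relation is replaced by uncountably many; any finitely many of them hold for some lift of the generator of $k_p$, but no lift satisfies all. The modules with $T_X\to U_X$ injective will be described by the surjectivity of a map $\alpha_*$ as in Lemma~\ref{lem:tri}.

\section{A matrix ring built from an ultrafilter}\label{sec:E}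

Recall that an \emph{ultrafilter} on $\omega$ is a family $q$ of nonempty subsets of $\omega$, closed under supersets and finite intersections, that contains $S$ or $\omega\setminus S$ for each $S\subseteq\omega$. A finite union belongs to $q$ only if one of its terms does. Every family of subsets of $\omega$ whose finite intersections are nonempty extends to an ultrafilter. An ultrafilter is \emph{nonprincipal} if it contains no finite set; such ultrafilters exist, and we write $\omega^*$ for the set of them. If $q\ne p$ are ultrafilters, there is $S\in q\setminus p$. If $(u_n)_{n\in\omega}$ is a sequence with finitely many values in any set, there is a unique $u$ with $\{n:u_n=u\}\in q$, written $\lim_qu_n$. Since $q$ is closed under finite intersections, $\lim_qh(u_n,u'_n)=h(\lim_qu_n,\lim_qu'_n)$ for every function $h$, and likewise for functions of one variable.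

Fix a finite field $k$ and $p\in\omega^*$. Since $k$ is finite, every $\lambda\in k^\omega$ has a limit $\lambda(q)=\lim_q\lambda(n)\in k$ along each ultrafilter $q$, and $\lambda\mapsto\lambda(q)$ is a $k$-algebra homomorphism for the pointwise operations. We have $\lambda(q)=0$ if and only if $\operatorname{supp}\lambda=\{n:\lambda(n)\ne0\}$ is not in $q$. Let $\chi_S$ be the indicator function of $S\subseteq\omega$. Put
\[
Y=k^\omega,\qquad V=\{v\in Y:v(p)=0\},
\]
and regard the elements of $Y$ as row vectors. The $\omega\times\omega$ matrices $a=(a_{mn})$ over $k$ with finitely many nonzero entries in each column form a $k$-algebra under matrix multiplication, and $Y$ is a right module over it: $(ya)(n)=\sum_my(m)a_{mn}$. Row $m$ of a product $ab$ is (row $m$ of $a$)$\cdot b$. We write $\operatorname{diag}\lambda$ for the diagonal matrix with entries $\lambda(n)$, $\epsilon_S=\operatorname{diag}\chi_S$, and $e_{mn}$ for the matrix units.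

We want a subalgebra over which $V$ is a simple submodule of $Y$ without a complement, and over which $Y/V$ is approximated by neighborhoods of $p$. Matrices with rows in $V$ serve the first purpose and diagonal matrices the second. Let
\[
F=\{\alpha:\alpha\text{ has finitely many nonzero rows, and all rows lie in }V\},\qquad E=\{\operatorname{diag}\lambda+\alpha:\lambda\in k^\omega,\ \alpha\in F\}.
\]
All $e_{mn}$ lie in $F$, because $\{n\}\notin p$. For $y\in Y$ and $\alpha\in F$, the row $y\alpha$ is a finite linear combination of rows of $\alpha$, so $y\alpha\in V$; and $v\operatorname{diag}\lambda$ is the pointwise product, which lies in $V$ for $v\in V$. Hence $VE\subseteq V$, and $\alpha a\in F$ for $\alpha\in F$, $a\in E$. Also $(\operatorname{diag}\lambda)\alpha\in F$, since left multiplication by $\operatorname{diag}\lambda$ scales the rows. It follows that $E$ is a subalgebra, that $F$ is a two-sided ideal of $E$, and that $V$ is an $E$-submodule of $Y$. The cardinality of $E$ is $2^{\aleph_0}$.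

For $q\in\omega^*$ and $a=\operatorname{diag}\lambda+\alpha\in E$ put $a(q)=\lim_qa_{nn}$. As $\alpha_{nn}=0$ for all but finitely many $n$ and $q$ is nonprincipal, $a(q)=\lambda(q)$. Since $(\operatorname{diag}\lambda+\alpha)(\operatorname{diag}\mu+\beta)\in\operatorname{diag}(\lambda\mu)+F$, the map $a\mapsto a(q)$ is a $k$-algebra homomorphism $E\to k$. Let
\[
L_q=\{a\in E:a(q)=0\}=\{\operatorname{diag}\lambda+\alpha:\operatorname{supp}\lambda\notin q,\ \alpha\in F\}\supseteq F
\]
be its kernel, so $E=k\cdot1+L_q$, and let $k_q$ be the right $E$-module $k$ on which $a$ acts as $a(q)$. Note that $\epsilon_S\in L_q$ if and only if $S\notin q$. We write $L=L_p$.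

\begin{lemma}\label{lem:VY}
\begin{enumerate}
\item[(a)] $V$ is a simple $E$-module, $yF=V$ for every nonzero $y\in Y$, and $YF=VF=V$.
\item[(b)] The map $\rho:Y\to k_p$, $\rho(y)=y(p)$, is $E$-linear, and $0\to V\to Y\xrightarrow{\rho}k_p\to0$ is exact and does not split.
\item[(c)] Any finitely many elements of $L$ lie in $\epsilon_SE$ for some $S\notin p$, and $\epsilon_SE\subseteq L$ for $S\notin p$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have seen that $YF\subseteq V$. If $y(m)\ne0$ and $v\in V$, the matrix $\alpha\in F$ whose row $m$ is $y(m)^{-1}v$ and whose other rows vanish satisfies $y\alpha=v$.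

(b) For $a=\operatorname{diag}\lambda+\alpha$ we have $\rho(ya)=y(p)\lambda(p)+\rho(y\alpha)=\rho(y)a(p)$, as $y\alpha\in V=\ker\rho$. A splitting would give $y\ne0$ with $yF=0$, contrary to (a).

(c) Let $l_j=\operatorname{diag}\lambda_j+\alpha_j$ with $\operatorname{supp}\lambda_j\notin p$, for $j=1,\dots,r$. Let $S$ be the union of the sets $\operatorname{supp}\lambda_j$ and of the finite set of indices of nonzero rows of the $\alpha_j$. Then $S\notin p$, since $p$ is nonprincipal. All nonzero rows of $l_j$ have index in $S$, so $l_j=\epsilon_Sl_j$. The last claim holds since $L$ is an ideal.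
\end{proof}

Part (c) is the source of purity. The relations of the generator of $k_p\cong E/L$ are the elements of $L$. Finitely many of them lie in some $\epsilon_SE$ and are satisfied by the lift $\chi_{\omega\setminus S}\in Y$, since $\chi_{\omega\setminus S}\epsilon_S=0$. No lift satisfies all of them, by (a).

Part (c) also exhibits an obstacle. It gives $k_p\cong\varinjlim_{S\notin p}E/\epsilon_SE$, and $E/\epsilon_SE\cong(1-\epsilon_S)E$ is projective. By the third constraint of Section~\ref{sec:shape}, no Ext class over $E$ itself can be closed under direct limits and omit $k_p$. The modules $E/\epsilon_SE$ must be excluded from the class. We exclude them by a condition of the form $\operatorname{Hom}_E(X,\Pi)=0$, and for this reason we pass to the triangular ring.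

To apply Lemma~\ref{lem:tri} we need injective modules. For an ideal $J$ of $E$ and a module $X$, let $XJ$ be the submodule of finite sums $\sum x_ia_i$ with $x_i\in X$, $a_i\in J$.

\begin{lemma}\label{lem:units}
Let $J=F$ or $J=L_q$ with $q\in\omega^*$.
\begin{enumerate}
\item[(a)] For $a_1,\dots,a_r\in J$ there is $u\in J$ with $a_iu=a_i$ for all $i$.
\item[(b)] If $X\subseteq\tilde X$ are right $E$-modules, then $X\cap\tilde XJ=XJ$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $J=F$, and let $v_1,\dots,v_s$ be a basis of the span of the rows of the $a_i$. The linear map $c\mapsto(v_1c,\dots,v_sc)$ from the space of finitely supported columns to $k^s$ is onto: otherwise a nonzero functional on $k^s$ would kill its image and give a linear dependence among the $v_l$. Choose finitely supported columns $c_1,\dots,c_s$ with $v_lc_j=\delta_{lj}$, and put $u=\sum_jc_jv_j\in F$ (column times row). Then $v_lu=v_l$ for all $l$, so $a_iu=a_i$.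

Let $J=L_q$ and $a_i=\operatorname{diag}\lambda_i+\alpha_i$ with $\operatorname{supp}\lambda_i\notin q$. Put $S=\bigcup_i\operatorname{supp}\lambda_i\notin q$. Then $a_i(1-\epsilon_S)=\alpha_i(1-\epsilon_S)\in F$, and by the first case there is $u_0\in F$ with $a_i(1-\epsilon_S)(1-u_0)=0$ for all $i$. The element $u=1-(1-\epsilon_S)(1-u_0)$ satisfies $u(q)=0$ and $a_iu=a_i$.

(b) If $x=\sum\tilde x_ia_i\in X$ with $a_i\in J$, take $u$ as in (a); then $x=xu\in XJ$.
\end{proof}

Let $e=e_{00}\in F$. For a right $E$-module $X$, the $k$-subspace $Xe$ is functorial in $X$, and $X'\cap Xe=X'e$ for a submodule $X'\subseteq X$. Each $x\in X$ has a \emph{coordinate sequence} $(xe_{n0})_{n\in\omega}$ in $Xe$. The name comes from $X=Y$, where $Ye=k\chi_{\{0\}}$ and $ye_{n0}=y(n)\chi_{\{0\}}$. All computations with coordinates rest on the identity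
\begin{equation}\label{eq:col}
ae_{n0}=\sum_ma_{mn}e_{m0}\qquad(a\in E,\ n\in\omega),
\end{equation}
a finite sum, which says that $ae_{n0}$ has column $n$ of $a$ as column $0$ and is zero elsewhere. We write $U^*=\operatorname{Hom}_k(U,k)$.

\begin{lemma}\label{lem:inj}
Let $X$ be a right $E$-module and $q\in\omega^*$.
\begin{enumerate}
\item[(a)] The map $(Xe)^*\to\operatorname{Hom}_E(X,Y)$, $\varphi\mapsto\tilde\varphi$ with $\tilde\varphi(x)(n)=\varphi(xe_{n0})$, is bijective.
\item[(b)] $\operatorname{Hom}_E(X,k_q)=(X/XL_q)^*$.
\item[(c)] $Y$ and $k_q$ are injective $E$-modules.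
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:col}, $\tilde\varphi(xa)(n)=\sum_m\varphi(xe_{m0})a_{mn}=(\tilde\varphi(x)a)(n)$, so $\tilde\varphi$ is $E$-linear. For $u\in Xe$ we have $\tilde\varphi(u)(0)=\varphi(u)$, which gives injectivity. For $h\in\operatorname{Hom}_E(X,Y)$ put $\varphi(u)=h(u)(0)$; then $\tilde\varphi(x)(n)=(h(x)e_{n0})(0)=h(x)(n)$.

(b) Since $E=k\cdot1+L_q$ and $k_qL_q=0$, a $k$-linear map $X\to k_q$ is $E$-linear if and only if it vanishes on $XL_q$.

(c) Let $X\subseteq\tilde X$. A functional $\varphi$ on $Xe$ extends to a functional $\psi$ on $\tilde Xe$, and $\tilde\psi$ extends $\tilde\varphi$. A functional on $X/XL_q$ extends to $\tilde X/\tilde XL_q$, because $X/XL_q\to\tilde X/\tilde XL_q$ is injective by Lemma~\ref{lem:units}(b).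
\end{proof}

Thus $0\to V\to Y\to k_p\to0$ is an injective resolution of $V$. Now let $\mathcal X$ be the class of right $E$-modules $X$ with $XL=XF$. These are the modules for which $X/XF$ is a vector space over $E/L=k$, that is, a direct sum of copies of $k_p$. If $\lambda(p)=0$ and $S=\operatorname{supp}\lambda$, then $S\notin p$ and $\operatorname{diag}\lambda=\epsilon_S\operatorname{diag}\lambda$. Hence
\begin{equation}\label{eq:X}
X\in\mathcal X\iff X\epsilon_S\subseteq XF\text{ for all }S\notin p.
\end{equation}
The class $\mathcal X$ is closed under submodules, since $X'L\subseteq X'\cap XF=X'F$ by Lemma~\ref{lem:units}(b). It is closed under quotients and direct limits, since homomorphisms carry $X_iF$ into $XF$. Let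
\[
\Pi=\prod_{q\in\omega^*,\,q\ne p}k_q ,
\]
an injective module as a product of injective modules. The next lemma says that a module whose ``fibers'' $X/XL_q$ vanish at all $q\ne p$ is concentrated at $p$; its proof is a compactness argument.

\begin{lemma}\label{lem:Pi}
$\operatorname{Hom}_E(X,\Pi)=0$ if and only if $X\in\mathcal X$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:inj}(b), $\operatorname{Hom}_E(X,\Pi)=0$ if and only if $X=XL_q$ for all $q\in\omega^*\setminus\{p\}$.

Let $X\in\mathcal X$ and $q\ne p$. Choose $S\in q\setminus p$. Then $x\epsilon_S\in XF\subseteq XL_q$ and $1-\epsilon_S=\epsilon_{\omega\setminus S}\in L_q$, so $x=x\epsilon_S+x(1-\epsilon_S)\in XL_q$ for all $x\in X$.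

Conversely, let $X=XL_q$ for all $q\in\omega^*\setminus\{p\}$. Let $x\in X$, $S\notin p$ and $z=x\epsilon_S$; by \eqref{eq:X} we must show $z\in XF$. The family $\mathcal I=\{H\subseteq\omega:z\epsilon_H\in XF\}$ is closed under finite unions, since $\epsilon_{H\cup H'}=\epsilon_H+\epsilon_{H'}-\epsilon_H\epsilon_{H'}$. Every ultrafilter contains a member of $\mathcal I$. Indeed, an ultrafilter outside $\omega^*$ contains a finite set $H$, and $\epsilon_H\in F$. The ultrafilter $p$ contains $\omega\setminus S$, and $z\epsilon_{\omega\setminus S}=0$. For $q\in\omega^*\setminus\{p\}$ write $z=\sum_ix_i(\operatorname{diag}\lambda_i+\alpha_i)$ with $\operatorname{supp}\lambda_i\notin q$; then $H=\omega\setminus\bigcup_i\operatorname{supp}\lambda_i$ lies in $q$, and $z\epsilon_H=\sum_ix_i\alpha_i\epsilon_H\in XF$. If $\omega\notin\mathcal I$, the complements of members of $\mathcal I$ have nonempty finite intersections and lie in some ultrafilter $q$; this $q$ contains some $H\in\mathcal I$ together with $\omega\setminus H$, which is absurd. So $\omega\in\mathcal I$, that is, $z\in XF$.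
\end{proof}

\section{The limit of the coordinate sequence}\label{sec:theta}

The two vector spaces attached to $X\in\mathcal X$ will be $T_X=X/XF$, which counts copies of $k_p$, and $U_X=Xe$, which counts copies of $V$. For $X=Y$ the natural map $T_Y\to U_Y$ is $y\mapsto y(p)\chi_{\{0\}}$, the limit along $p$ of the coordinate sequence. The difficulty in general is that $Xe$ may be infinite, so that the limit need not exist. For $X=E$ and $x=1$ the coordinates $e_{n0}$ are all distinct. Membership in $\mathcal X$ removes the difficulty.

\begin{lemma}\label{lem:finite}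
If $X\in\mathcal X$ and $x\in X$, then $\{xe_{n0}:n\in\omega\}$ is finite.
\end{lemma}

\begin{proof}
Let $S\notin p$. By \eqref{eq:X}, $x\epsilon_S=\sum_ix_i\alpha_i$ with $x_i\in X$, $\alpha_i\in F$. Let $M$ be the finite set of indices of nonzero rows of the $\alpha_i$. For $n\in S$ we have $\epsilon_Se_{n0}=e_{n0}$, so by \eqref{eq:col}
\[
xe_{n0}=x\epsilon_Se_{n0}=\sum_i\sum_{m\in M}(\alpha_i)_{mn}\,x_ie_{m0}.
\]
These vectors lie in the span of the finitely many $x_ie_{m0}$, which is a finite set because $k$ is finite. So $\{xe_{n0}:n\in S\}$ is finite for every $S\notin p$. If $\{xe_{n0}:n\in\omega\}$ were infinite, then $n\mapsto xe_{n0}$ would be injective on an infinite set $H$. Split $H$ into two infinite pieces. One of them is not in $p$, and on it the sequence takes infinitely many values, a contradiction.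
\end{proof}

\begin{remark}\label{rem:countable}
This is where the uncountability of $E$ enters: every infinite set $H$ has an infinite subset $S$ with $\epsilon_S\in L$. Consider the countable analog in which $Y$ is replaced by the eventually constant sequences, both for rows and for diagonals, and $V$ by the finitely supported ones. There $E=k\cdot1+F$ and $L=F$, so the condition $XL=XF$ is empty and the lemma fails for $X=E$, $x=1$. Some failure was to be expected, since the counterexample below is built on $L$ and Theorem~\ref{thm:C}(1) excludes a countable $L$.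
\end{remark}

For $X\in\mathcal X$ define
\[
\theta_X:X\to Xe,\qquad\theta_X(x)=\lim_p\,xe_{n0}.
\]
Since limits along $p$ commute with functions of one or two variables, $\theta_X$ is $k$-linear, and it is natural: $h(\theta_X(x))=\theta_{X'}(h(x))$ for every homomorphism $h:X\to X'$ in $\mathcal X$. It vanishes on $XF$. Indeed, for $\alpha\in F$, \eqref{eq:col} gives $x\alpha e_{n0}=\sum_m\alpha_{mn}\,xe_{m0}$, and this is $0$ whenever $n$ is outside the supports of the finitely many nonzero rows of $\alpha$; the set of such $n$ is in $p$. So $\theta_X$ induces a linear map $\bar\theta_X:X/XF\to Xe$. Imitating Example~\ref{ex:toy}, put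
\[
\mathcal Z=\{X\in\mathcal X:\bar\theta_X\text{ is injective}\}=\{X\in\mathcal X:\ker\theta_X=XF\}.
\]

\begin{lemma}\label{lem:Z}
\begin{enumerate}
\item[(a)] $0,V,Y\in\mathcal Z$ and $k_p\notin\mathcal Z$.
\item[(b)] $\mathcal Z$ is closed under submodules and direct limits.
\item[(c)] For $X\in\mathcal X$, the map $\rho_*:\operatorname{Hom}_E(X,Y)\to\operatorname{Hom}_E(X,k_p)$ is onto if and only if $X\in\mathcal Z$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $YL\subseteq\ker\rho=V=YF$, so $Y\in\mathcal X$, and so are its submodule $V$ and its quotient $k_p$. The kernel of $\theta_Y(y)=y(p)\chi_{\{0\}}$ is $V=YF$. For $V$ we have $V/VF=0$. For $k_p$ we have $k_pF=0$, so $k_p/k_pF=k$, while $k_pe=0$. Thus $\bar\theta_V,\bar\theta_Y,\bar\theta_{k_p}$ are the maps $0\to k$, $k\xrightarrow{1}k$, $k\to0$ of \eqref{eq:toy}.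

(b) Let $X'\subseteq X\in\mathcal Z$ and $x\in X'$ with $\theta_{X'}(x)=0$. By naturality $\theta_X(x)=0$, so $x\in X'\cap XF=X'F$ by Lemma~\ref{lem:units}(b). Let $X=\varinjlim X_i$ with $X_i\in\mathcal Z$, transition maps $h_{ij}$ and canonical maps $h_i:X_i\to X$. Let $x=h_i(x_i)$ with $\theta_X(x)=0$. Then $h_i(\theta_{X_i}(x_i))=0$, so $\theta_{X_j}(h_{ij}(x_i))=h_{ij}(\theta_{X_i}(x_i))=0$ for some $j\ge i$. Hence $h_{ij}(x_i)\in X_jF$ and $x\in XF$.

(c) By Lemma~\ref{lem:inj}, $\operatorname{Hom}_E(X,Y)=(Xe)^*$ and $\operatorname{Hom}_E(X,k_p)=(X/XL)^*=(X/XF)^*$. For $\varphi\in(Xe)^*$,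
\[
\rho(\tilde\varphi(x))=\lim_p\varphi(xe_{n0})=\varphi(\theta_X(x)).
\]
So $\rho_*$ is the dual of $\bar\theta_X$, and the dual of a linear map is onto if and only if the map is injective.
\end{proof}

\section{The counterexample}\label{sec:proofA}

Let $R=\begin{pmatrix}E&E\\0&E\end{pmatrix}$, a ring of cardinality $2^{\aleph_0}$, and let
\[
N_0=\bigl(Y\xrightarrow{\ (\rho,0)\ }k_p\oplus\Pi\bigr),\qquad K={}^{\perp_\infty}\{N_0\}.
\]

\begin{proposition}\label{prop:K}
$N_0$ has injective dimension at most $1$, and $K=\{(X_1\xrightarrow{\phi}X_2):\ker\phi\in\mathcal Z\}$. The class $K$ is closed under submodules and direct limits.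
\end{proposition}

\begin{proof}
The modules $Y$ and $k_p\oplus\Pi$ are injective, so Lemma~\ref{lem:tri} applies. It bounds the injective dimension and gives, with $Z=\ker\phi$,
\[
\operatorname{Ext}^1_R(X,N_0)\cong\operatorname{coker}\bigl(\rho_*:\operatorname{Hom}_E(Z,Y)\to\operatorname{Hom}_E(Z,k_p)\bigr)\oplus\operatorname{Hom}_E(Z,\Pi).
\]
The second summand vanishes if and only if $Z\in\mathcal X$ (Lemma~\ref{lem:Pi}), and then the first vanishes if and only if $Z\in\mathcal Z$ (Lemma~\ref{lem:Z}(c)). The kernel of the structure map of a submodule is a submodule of $Z$, and kernels commute with direct limits, so the closure properties follow from Lemma~\ref{lem:Z}(b).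
\end{proof}

The summand $\Pi$ is needed for closure under direct limits. The class ${}^{\perp_\infty}\{(Y\xrightarrow{\rho}k_p)\}$ contains the modules $(E/\epsilon_SE\to0)$, since $\rho$ is onto and $E/\epsilon_SE$ is projective, but not their direct limit $(k_p\to0)$, since $\rho$ does not split.

\begin{proposition}\label{prop:AEC}
$(K,\prec)$ is an AEC, and \textup{(A5)} holds with $\kappa=2^{\aleph_0}$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:closure}(b) and Proposition~\ref{prop:K}, only (A5) remains. Let $X=(X_1\xrightarrow{\phi}X_2)\in K$, $Z=\ker\phi$ and $G\subseteq X$. Every submodule $A'=(A'_1\to A'_2)$ of $X$ is in $K$; we need a small one containing $G$ with $X/A'\in K$. Two things can go wrong: the kernel of $X_1/A'_1\to X_2/A'_2$ may be larger than the image of $Z$, and $\bar\theta$ may lose injectivity on a quotient of $Z$. We close $G$ under witnesses against both.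

Let $A^0$ be the submodule generated by $G$. Given $A^n=(A^n_1\to A^n_2)$, let $A^{n+1}$ be generated by $A^n$ together with
\begin{itemize}
\item[(i)] for each element of $A^n_2\cap\phi(X_1)$, one preimage under $\phi$ in $X_1$;
\item[(ii)] for each $u\in A^n_1\cap\theta_Z(Z)$, one $z\in Z$ with $\theta_Z(z)=u$.
\end{itemize}
Let $A'=\bigcup_nA^n$. At each step at most $|A^n|$ generators are added, so $|A'|\le|G|+|R|=|G|+2^{\aleph_0}$.

By (i), $A'_2\cap\phi(X_1)=\phi(A'_1)$. Hence $\phi(x)\in A'_2$ if and only if $x\in Z+A'_1$, and the kernel of $X_1/A'_1\to X_2/A'_2$ is $(Z+A'_1)/A'_1\cong Z/Z_1$ with $Z_1=Z\cap A'_1$. It lies in $\mathcal X$ as a quotient of $Z$. Let $z\in Z$ with $\theta_{Z/Z_1}(z+Z_1)=0$. By naturality $\theta_Z(z)\in Z_1$, so $\theta_Z(z)\in A^n_1\cap\theta_Z(Z)$ for some $n$. By (ii) there is $z_1\in Z\cap A^{n+1}_1\subseteq Z_1$ with $\theta_Z(z_1)=\theta_Z(z)$. Since $Z\in\mathcal Z$, we get $z-z_1\in ZF$, so $z+Z_1\in(Z/Z_1)F$. Thus $Z/Z_1\in\mathcal Z$ and $A'\prec X$.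
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Propositions~\ref{prop:K} and~\ref{prop:AEC}, it remains to find a locally strong inclusion in $K$ that is not strong. Let
\[
A=(L\hookrightarrow E)\ \subseteq\ B=(E\xrightarrow{1}E).
\]
Both structure maps are injective, so $A,B\in K$. The map $\pi:B\to(k_p\to0)$ given by $a\mapsto a(p)$ in the first component is onto with kernel $A$. Since $k_p\notin\mathcal Z$, we have $B/A\notin K$, and $A\not\prec B$.

Consider the exact sequence induced by $\rho$,
\begin{equation}\label{eq:pure}
0\to(V\to0)\to(Y\to0)\xrightarrow{\sigma}(k_p\to0)\to0 .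
\end{equation}
Its first two terms lie in $K$ because $V,Y\in\mathcal Z$. We verify condition (L) of Lemma~\ref{lem:lift} for \eqref{eq:pure} and $\pi$. Let $G\subseteq A=L\oplus E$ be finite and let $l_1,\dots,l_r\in L$ be the first components of its elements. By Lemma~\ref{lem:VY}(c) there is $S\notin p$ with $l_j=\epsilon_Sl_j$ for all $j$. Put $y=\chi_{\omega\setminus S}\in Y$, and let $\delta:B\to(Y\to0)$ be given by $a\mapsto ya$ in the first component. Since $\omega\setminus S\in p$, we have $\rho(y)=1$ and $\rho(ya)=a(p)$, that is, $\sigma\delta=\pi$. Since $y\epsilon_S=0$, we have $yl_j=0$, and $\delta$ is zero on second components, so $\delta(G)=0$. By Lemma~\ref{lem:lift}(c), $A\subseteq B$ is locally strong.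
\end{proof}

Explicitly, the witnesses for $G$ are $C=(V\to0)\oplus B$, the inclusion $g$ of the summand $B$, and the map $f:A\to C$ that is $l\mapsto(yl,l)$ in the first component and the identity of $E$ in the second; their cokernels are $(V\to0)$ and $(Y\to0)$. By Lemma~\ref{lem:lift}(a) the sequence \eqref{eq:pure} is pure, so it violates the condition of Theorem~\ref{thm:B}.

\begin{remark}\label{rem:sharp}
The module $A$ above has $2^{\aleph_0}$ elements, and by Proposition~\ref{prop:AEC} every subset of size at most $2^{\aleph_0}$ of a member of $K$ lies in a strong submodule of size at most $2^{\aleph_0}$. So ``countably generated'' cannot be replaced by ``$2^{\aleph_0}$-generated'' in either part of Theorem~\ref{thm:C}. Under the continuum hypothesis it cannot even be replaced by ``$\aleph_1$-generated''.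
\end{remark}

\begin{thebibliography}{1}
\bibitem{roots}
\emph{Roots of Ext, their abstract elementary classes, deconstruction, and applications},
\texttt{http://www.karlin.mff.cuni.cz/katedry/ka/preprint/alg08\_15.pdf}.
\end{thebibliography}
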